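# Fewer than $2\Delta$ colors in the edge-coloring game

## Two colors on a cycle

Take a cycle $C_n$ with $n\ge 4$ and edges $e_1,e_2,\dots,e_n$ in cyclic order. Two players, Alice and Bob, alternately color edges with colors $1$ and $2$, Alice first, and edges sharing an endpoint must get different colors. Alice wants all edges to be colored; Bob wants some edge to get stuck.

By symmetry Alice starts with $e_1$ and color $1$. Bob answers by giving color $2$ to $e_3$. This is legal, because $e_1$ and $e_3$ share no endpoint when $n\ge4$. Now $e_2$ sees color $1$ on one side and color $2$ on the other, so it can never be colored. Bob has won in one move. With one color Alice loses even sooner: after her first move the neighboring edges are stuck. With three colors she cannot lose, since each edge has only two neighboring edges. So three colors are needed, although the cycle has maximum degree $2$.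

Here is the general game. Let $G$ be a finite simple graph and $k$ a positive integer. Alice and Bob alternately take turns, Alice first. A move picks an uncolored edge and gives it a color from $[k]=\{1,\dots,k\}$ so that no two edges sharing an endpoint have the same color. Alice wins if every edge eventually gets colored. Bob wins if at some point an uncolored edge has no *available* color, meaning that each of the $k$ colors already appears on an adjacent edge; we call such an edge *dead*. The **game chromatic index** $\chi'_g(G)$ is the smallest $k$ for which Alice has a winning strategy. Write $\Delta=\Delta(G)$ for the maximum degree, and call $G$ non-empty if it has an edge.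

Two bounds are immediate for non-empty $G$. If Alice wins, the edges at a vertex of degree $\Delta$ get distinct colors, so $\chi'_g(G)\ge\Delta$. An edge is adjacent to at most $2(\Delta-1)$ others, so with $2\Delta-1$ colors no edge ever dies, and $\chi'_g(G)\le2\Delta-1$.

Both bounds are attained. In a star $K_{1,\Delta}$ each edge has $\Delta-1$ neighboring edges, so $\chi'_g=\Delta$. For cycles of length at least $4$ we found $\chi'_g=3=2\Delta-1$. A third example shows what Alice can do with a good move: take an edge $uz$ with $\Delta-1$ pendant edges at each end. A pendant edge is adjacent to only $\Delta-1$ edges, so with $\Delta$ colors only $uz$ can die. Alice colors $uz$ first and wins, and $\chi'_g=\Delta$.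

The upper bound $2\Delta-1$ uses no strategy at all. Does playing well always save a fixed proportion of the $2\Delta$ colors?

## The conjecture and the theorems

The following question is posed in "Mini-Workshop: Positional Games".

**Conjecture 1.** There is $\epsilon>0$ such that every non-empty graph $G$ satisfies $\chi'_g(G)\le(2-\epsilon)\Delta(G)$.

The problem statement records one case as known: for every $\mu>0$ there is $\epsilon>0$ such that every non-empty $G$ of order $n$ with $\Delta(G)\ge(\frac12+\mu)n$ satisfies $\chi'_g(G)\le(2-\epsilon)\Delta(G)$. We shall not use it. We prove that the conjecture is true.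

**Theorem 1.** Every non-empty graph satisfies $\chi'_g(G)\le(2-10^{-21})\Delta(G)$. If $\Delta(G)\ge10^{21}$, then $\chi'_g(G)\le(2-5\cdot10^{-6})\Delta(G)$.

**Theorem 2.** Let $G$ be a loopless multigraph with $\Delta=\Delta(G)\ge10^{21}$ in which any two vertices are joined by at most $10^{-10}\Delta$ edges. Let $k$ be an integer with $(2-5\cdot10^{-6})\Delta-1<k\le2\Delta$. Then in the game with $k$ colors Alice can guarantee that at every moment every uncolored edge has more than $5\cdot10^{-6}\Delta$ available colors. This holds no matter who moves first, and even if Bob may pass. In particular Alice wins with $k$ colors for every $k\ge\lfloor(2-5\cdot10^{-6})\Delta\rfloor$ (for $k\ge2\Delta-1$ trivially).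

**Theorem 2 implies Theorem 1.** If $\Delta\le10^{21}$, then $1\ge10^{-21}\Delta$, so $\chi'_g(G)\le2\Delta-1\le(2-10^{-21})\Delta$. If $\Delta\ge10^{21}$, a simple graph joins two vertices by at most $1\le10^{-10}\Delta$ edge, and Theorem 2 applies with $k=\lfloor(2-5\cdot10^{-6})\Delta\rfloor$, which is at most $(2-5\cdot 10^{-6})\Delta$.

The cycle limits what one can hope for: since $\chi'_g(C_n)=3=(2-\frac12)\Delta$ for $n\ge4$, no $\epsilon>\frac12$ works for all graphs. The constants below are not optimized, and the best $\epsilon$ is not determined: what is proved is that the best universal $\epsilon$ lies in $[10^{-21},\frac12]$.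

From here on the task is Theorem 2.

## What surrounds a dead edge

Let $C(v)$ be the current set of colors on edges at $v$. Edges at $v$ have distinct colors, so $|C(v)|$ is the number of colored edges at $v$. The available colors of an uncolored edge $uz$ are those in $[k]\setminus(C(u)\cup C(z))$.

Suppose $uz$ is dead. Then $|C(u)\cup C(z)|=k$, while $|C(u)|,|C(z)|\le\Delta-1$ because $uz$ itself is uncolored. Hence
$$|C(u)|,\,|C(z)|\ \ge\ k-\Delta+1,\qquad |C(u)\cap C(z)|\ \le\ 2\Delta-2-k .$$
For $k=(2-\epsilon)\Delta$ this says: both ends have degree close to $\Delta$, both are almost completely colored, and their color sets are almost disjoint. Alice can therefore fight on two fronts. She can color an endangered edge before its ends fill up, or she can make color sets overlap.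

Rescuing edges one at a time can be too late. Take $k=4$ and the tree with $7$ edges in which $z$ has neighbors $u_1,u_2,p$; both $u_1$ and $u_2$ have two further pendant neighbors; and $p$ is a leaf. Here $\Delta=3$ and $k=2\Delta-2$. Suppose the pendant edges at $u_1$ have colors $1,2$, those at $u_2$ also have colors $1,2$, and $zp$ has color $3$. Neither $zu_1$ nor $zu_2$ is dead, since color $4$ is available for both. But the position is lost for Alice: the two edges share $z$, so they need two different colors and have only one between them.

The same happens on any scale: if $z$ has $r$ uncolored edges to vertices $u_1,\dots,u_r$ with the same color set $D$, and fewer than $r$ colors lie outside $D\cup C(z)$, the position is lost. What hurts is that *many* neighbors of $z$ have color sets avoiding $C(z)$ at the same time.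

## One reply per out-arc

Bob's move affects two vertices, and Alice has one reply. A sensible way to share it out is to orient the graph so that out-degree and in-degree are nearly equal everywhere, and to answer a move of Bob on an arc $x\to y$ at the tail $x$. Then, for each vertex, every out-arc that Bob colors is paid for by one reply there. In-arcs are not under control, but they are only about half of the edges.

The natural plan is now this. Wait until a vertex $z$ of nearly full degree has only a small number $\alpha\Delta$ of uncolored out-arcs. List the endangered edges $zu$, those where $C(u)\cap C(z)$ is tiny. From then on, each time Bob colors an out-arc of $z$, color an endangered edge at $z$. If there are $s$ of them, they are all colored after about $s$ replies, and an edge at $z$ can die only after nearly all of the $\alpha\Delta$ remaining out-arcs have been colored. So the plan succeeds if $s$ is well below $\alpha\Delta$.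

It stops working at two points.

*Side effects.* If Alice colors $w\to z$ for the sake of $z$, she uses up an out-arc of $w$ without any reply at $w$. Many heads could do this to the same $w$, and the control at $w$ is gone. This is a bookkeeping problem, and we shall solve it by a rule: the first time $z$ asks for $w\to z$, Alice does not color it but marks it with a flag and plays at $w$ instead. Only a second request colors it. Thus an out-arc of $w$ lost in this way is also paid for.

*The number $s$.* Nothing so far bounds $s$ except the number of uncolored edges at $z$. At the relevant moment we shall only know $|C(z)|\ge\frac\Delta2+7.9\alpha\Delta$, which leaves up to about $0.42\Delta$ uncolored edges when $\alpha=\frac1{100}$. Against this, the count will require $3s$ to be less than about $\alpha\Delta=0.01\Delta$. This is a genuine obstacle: if all neighbors of $z$ had similar color sets, all of them could be endangered at once.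

## Nearly orthogonal color choices

To bound $s$ we must use Alice's freedom in choosing *colors*. Suppose she colors a fair number of out-arcs of each vertex $u$ early, when the set $L$ of available colors is still large. If she picked colors uniformly at random in $L$, and if $L$ met a given set $C$ in a constant proportion, then many of her colors at $u$ would land in $C$, and $C(u)\cap C$ would not be tiny. But the set that matters is $C(z)$ at a later time, and Bob sees Alice's colors at $u$ before he helps to shape $C(z)$. So this computation, which treats $C$ as fixed in advance, says nothing about a single pair $u,z$.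

It does say something about many $u$ at once. Record the deviation of Alice's choices at $u$ from the average by a vector
$$f_u=\sum_i\Bigl(\mathbf 1_{c_i}-\tfrac1{|L_i|}\mathbf 1_{L_i}\Bigr)\in\mathbb R^{[k]},$$
where $c_i\in L_i$ is her $i$-th color at $u$, chosen from $L_i$; here $\mathbf 1_c$ is the unit vector of $c$ and $\mathbf 1_L$ the indicator vector of $L$. For instance, with $k=4$, first $c_1=1$ from $L_1=\{1,2,3,4\}$ and then $c_2=2$ from $L_2=\{2,3,4\}$ give
$$f_u=\bigl(\tfrac34,-\tfrac14,-\tfrac14,-\tfrac14\bigr)+\bigl(0,\tfrac23,-\tfrac13,-\tfrac13\bigr)=\bigl(\tfrac34,\tfrac5{12},-\tfrac7{12},-\tfrac7{12}\bigr).$$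
Its inner product with $\mathbf 1_{\{3,4\}}$ is $-\frac76$: the colors avoided $\{3,4\}$ although they could have hit it. In general, if the colors at $u$ avoid $C$ while the sets $L_i$ meet $C$ substantially, then $\langle f_u,\mathbf 1_C\rangle$ is very negative.

Now suppose, as a toy version, that $f_1,\dots,f_s$ are pairwise orthogonal, $\|f_i\|_2^2\le a\Delta$, $|C|\le\Delta$, and $\langle f_i,\mathbf 1_C\rangle\le-b\Delta$ for all $i$, with $a,b>0$. Cauchy–Schwarz gives
$$(sb\Delta)^2\le\Bigl\langle\sum_if_i,\mathbf 1_C\Bigr\rangle^2\le\Delta\cdot\Bigl\|\sum_i f_i\Bigr\|_2^2\le\Delta\cdot sa\Delta ,$$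
so $s\le a/b^2$. One set $C$, however adversarial, can be avoided by only a *bounded* number of nearly orthogonal deviations. So Alice should choose colors to keep $\langle f_u,f_{u'}\rangle$ small for all pairs $u,u'$ with a common neighbor. A random choice would do this in expectation, and an exponential potential turns that into a deterministic rule. That is the whole idea. The remaining work is to make sure that her early choices really happen early, and to carry out the count.

We use three textbook facts.

- An **Eulerian orientation** of a multigraph with all degrees even exists: every vertex has equal in- and out-degree.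
- **König's theorem**: a bipartite multigraph of maximum degree at most $q$ has a proper edge-coloring with $q$ colors.
- **Hoeffding's lemma**: if a random variable $Y$ takes values in an interval of length $\ell$, then $\mathbb E\,e^{\lambda(Y-\mathbb EY)}\le e^{\lambda^2\ell^2/8}$ for every real $\lambda$.

## Constants, a balanced orientation, and the arc sets $A$ and $B$

**Constants.** Put
$$\alpha=\tfrac1{100},\qquad\epsilon_1=\tfrac{\alpha^2}{10}=10^{-5},\qquad\kappa=10^{-10},\qquad\lambda=\tfrac{\alpha^4}{16}.$$
So $5\cdot10^{-6}=\epsilon_1/2$, the hypothesis on $k$ is $(2-\frac{\epsilon_1}2)\Delta-1<k\le2\Delta$, and any two vertices are joined by at most $\kappa\Delta$ edges. The size of $\Delta$ enters essentially through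
$$\frac{2\ln\Delta}\lambda\le\frac{\alpha^4\Delta}{32}. \tag{1}$$
This says $\ln\Delta\le\alpha^8\Delta/1024=10^{-16}\Delta/1024$. At $\Delta=10^{21}$ the left side is less than $48.4$ and the right side is more than $97$; since $\Delta/\ln\Delta$ increases for $\Delta>e$, (1) holds for all $\Delta\ge10^{21}$.

**Heavy vertices.** A vertex is *heavy* if $d(v)>(1-\epsilon_1)\Delta$. (In a $\Delta$-regular graph all vertices are heavy; a vertex of degree $\frac\Delta2$ is not.) Only heavy vertices can be ends of an edge that is about to die.

**Orientation.** The purpose is to split the edges at each vertex evenly. Join a new vertex to every vertex of odd degree, take an Eulerian orientation, and delete the new vertex. Each old vertex loses at most one arc, so $|d^+(v)-d^-(v)|\le1$. (For the path $abcd$, the new vertex closes it to a cycle, and we get $a\to b\to c\to d$.) Hence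
$$d^\pm(v)\le\frac{\Delta+1}2\ \text{ for all }v,\qquad d^\pm(v)\ge\frac{(1-\epsilon_1)\Delta-1}2\ge0.49\Delta\ \text{ for heavy }v. \tag{2}$$
From now on edges are called arcs when the direction matters.

**The sets $A$ and $B$.** We want two disjoint sparse sets of arcs that are spread evenly over all vertices. The arcs of $A$ will carry Alice's careful color choices. The arcs of $B$ will be used to color some in-arcs of heavy vertices early.

Let $H$ be the bipartite multigraph with vertices $x^+,x^-$ for each $x$ and an edge $x^+y^-$ for each arc $x\to y$. Let $q=50$. Split each vertex of $H$ of degree $d$ into $\lfloor d/q\rfloor$ vertices of degree $q$ and, if $q$ does not divide $d$, one of degree $d-q\lfloor d/q\rfloor$. The result is bipartite of maximum degree at most $q$, so König's theorem gives a proper $q$-edge-coloring. At a piece of degree $q$ each class appears exactly once, and at the smaller piece at most once. So at a vertex of $H$ of degree $d$ each class has $\lfloor d/q\rfloor$ or $\lfloor d/q\rfloor+1$ edges, a number between $\frac dq-1$ and $\frac dq+1$. (With $d=7$, $q=3$ the pieces have degrees $3,3,1$, and each class has $2$ or $3$ edges.)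

Let $A$ be one class and $B$ the union of ten other classes. Let $A^+(v)$ and $A^-(v)$ be the sets of arcs of $A$ leaving and entering $v$, let $A(v)=A^+(v)\cup A^-(v)$, and similarly for $B$. Since $\frac1{2q}=\alpha$, (2) gives $|A^\pm(v)|\le\alpha(\Delta+1)+1$ and $|B^\pm(v)|\le10(\alpha(\Delta+1)+1)$, and for heavy $v$ the lower bounds $|A^+(v)|\ge\alpha((1-\epsilon_1)\Delta-1)-1$ and ten times that for $|B^-(v)|$. Therefore
$$|A^\pm(v)|\le1.1\alpha\Delta,\quad|B^\pm(v)|\le11\alpha\Delta\ \text{ for all }v;\qquad|A^+(v)|\ge0.9\alpha\Delta,\quad|B^-(v)|\ge9\alpha\Delta\ \text{ for heavy }v. \tag{3}$$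

## Ripe vertices, flags, and the procedure VISIT

Time is counted in moves; "at time $t$" means after the $t$-th move (a pass counts as a move).

**Ripe vertices.** A heavy vertex $z$ becomes, and then stays, *ripe* at the first time $t_z$ at which at most $\alpha\Delta$ of its out-arcs are uncolored. For example, if $d^+(z)=\frac\Delta2$, this happens when $0.49\Delta$ out-arcs have been colored, whatever the state of the in-arcs. By (2) no vertex is ripe at the start. A move colors an out-arc of exactly one vertex, so different vertices have different ripening times.

**Endangered arcs.** At time $t_z$ let $S(z)$ be the set of all arcs, in either direction, that are uncolored at time $t_z$ and join $z$ to a vertex $u$ with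
$$t_u<t_z\quad\text{and}\quad|C(u)\cap C(z)|\le\epsilon_1\Delta\ \text{ at time }t_z .$$
Let $U(z)$ be the set of these vertices $u$. The sets $S(z)$ and $U(z)$ do not change afterwards; before $t_z$ we put $S(z)=\emptyset$. (If $u$ and $z$ are joined by one uncolored edge, are both ripe with $t_u<t_z$, and have disjoint color sets at time $t_z$, then $uz\in S(z)$. The edge is not put into $S(u)$: the later vertex is responsible.)

**Requests, idleness, flags.** For heavy $x$ let $Q(x)=B^-(x)\cup S(x)$; for other $x$ let $Q(x)=\emptyset$. These are the arcs that $x$ wants colored. A vertex $x$ is *idle* if all arcs of $A(x)\cup Q(x)$ are colored; thus a non-heavy vertex is idle as soon as its arcs of $A$ are colored. Arcs may carry a *flag*. Initially no arc does, and at time $t_w$ all flags on out-arcs of $w$ are removed. The removal ensures that out-arcs of $w$ colored on request after $t_w$ were flagged, and hence paid for, after $t_w$.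

**Procedure VISIT($x$).**

1. If $A(x)$ has an uncolored arc, color one, choosing it in $A^+(x)$ if possible, with the color given by the color rule of the next section. Stop. Such a move is called an *$A$-fill*.
2. Otherwise, if $Q(x)$ has an uncolored arc, pick one, $e$. If $e=w\to x$ is an unflagged in-arc of $x$, flag it and continue with VISIT($w$); we say that $w$ is visited *through* $e$. Otherwise color $e$ with any available color and stop.
3. Otherwise $x$ is idle. If $x$ is being visited through an arc $e=x\to x'$, color $e$, which is still uncolored, with any available color and stop. If $x$ is the starting vertex, report "idle".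

Each continuation in item 2 flags a new arc, and nothing is colored before the procedure stops, so it terminates. It reports "idle" only if the starting vertex is idle: otherwise it either stops at once with a coloring or passes to vertices visited through arcs, where it ends with a coloring. Every execution of VISIT($x$), including one reached in item 2 or one reporting "idle", counts as a visit to $x$.

Here is a typical run. Bob colors $x\to y$; all of $A(x)$ is colored, and the only uncolored arc of $Q(x)$ is an unflagged $w\to x$. Alice flags $w\to x$ and visits $w$. If $A(w)$ has an uncolored arc, she colors one and stops. When Bob next colors an out-arc of $x$, and $w\to x$ is still uncolored and flagged, she colors $w\to x$. So $w$ has received one visit for the out-arc it lost. If instead $w$ was idle when visited, $w\to x$ is colored at once.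

**Alice's move.** If Bob has just colored an arc $x\to y$, Alice performs VISIT($x$). If the report is "idle", or Bob passed, or it is the first move of the game, she makes a *free move*: if some vertex is not idle, she performs VISIT($v$) for such a $v$; if all vertices are idle, she colors any uncolored edge with any available color, and this is called a *free coloring*.

She can follow this as long as every uncolored edge has an available color. **All lemmas below refer to a play up to a time before which this was the case.**

**Types of Alice's colorings.** Every arc colored by Alice is exactly one of the following, according to the item that colored it: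

- an $A$-fill (item 1);
- *head-requested*: an arc $w\to x\in Q(x)$ colored in item 2 of a visit to $x$, or in item 3 at $w$ when $w$ is visited through it;
- *tail-requested by $z$*: an arc $z\to u\in S(z)$ colored in item 2 of a visit to $z$;
- a free coloring.

Indeed item 2 colors either an in-arc or an out-arc of the visited vertex, and an out-arc in $Q(z)$ must lie in $S(z)$. A head-requested arc always carries a flag when it is colored: in item 2 an in-arc is colored only if it is flagged, and in item 3 the arc was flagged earlier in the same move, while flags are removed only after a move.

## The color rule and its potential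

The purpose of this rule is to make the vectors $f_u$ nearly orthogonal. For every vertex $u$ let
$$f_u=\sum_i\Bigl(\mathbf 1_{c_i}-\tfrac1{|L_i|}\mathbf 1_{L_i}\Bigr)\in\mathbb R^{[k]},$$
the sum being over all previous $A$-fills of arcs of $A^+(u)$, with colors $c_i$ and sets $L_i$ of available colors at that moment. (An $A$-fill of $u\to y$ may come from a visit to $u$ or to $y$; it always contributes to its tail $u$.) Let $W(u)$ be the set of vertices $u'\ne u$ that have a common neighbor with $u$. Then $|W(u)|\le\Delta^2$, and $u'\in W(u)$ if and only if $u\in W(u')$. For each $u'\in W(u)$ keep a number $X_{u,u'}$, initially $0$.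

**Color rule.** Suppose an arc $u\to y\in A$ is to be colored by an $A$-fill. Let $L=[k]\setminus(C(u)\cup C(y))$. Lemma 2(a) will show $|L|\ge\frac\Delta2$. For every $u'\in W(u)$, choosing $c\in L$ adds
$$f_{u'}(c)-\frac1{|L|}\sum_{b\in L}f_{u'}(b) \tag{4}$$
to $X_{u,u'}$. Alice chooses $c\in L$ so as to minimize the resulting value of
$$P_u=\sum_{u'\in W(u)}e^{\lambda X_{u,u'}} .$$

The number (4) is the inner product of the new summand $\mathbf 1_c-\frac1{|L|}\mathbf 1_L$ of $f_u$ with the current $f_{u'}$. So $X_{u,u'}$ records how fills at $u$ change $\langle f_u,f_{u'}\rangle$, and $X_{u',u}$ records how fills at $u'$ do. The potential $P_u$ is small only if all $X_{u,u'}$ are.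

## Counting out-arcs

This lemma makes precise that every lost out-arc is paid for by a visit, with controlled exceptions.

**Lemma 1.** Let $I$ be either (i) the period from the start to a time $T$ such that $v$ is not ripe before time $T$ (possibly $T=t_v$), or (ii) the period $(t_v,T]$ for a ripe vertex $v$. If no free coloring occurs during $I$, then the number of out-arcs of $v$ colored during $I$ is at most
$$(\#\text{visits to }v\text{ in }I)+(\#A\text{-fills of }A^+(v)\text{ in }I)+(\#\text{arcs tail-requested by }v\text{ colored in }I)+1,$$
and in case (i) the third term is $0$.

*Proof.* If Bob colors an out-arc of $v$, Alice's next move starts with VISIT($v$). This visit lies in $I$, except possibly when Bob's move is the last one of $I$. That accounts for the arcs colored by Bob and for the term $+1$.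

An out-arc of $v$ colored by Alice in $I$ is an $A$-fill of $A^+(v)$, or tail-requested by $v$, or head-requested, since free colorings are excluded. Let $e=v\to x$ be head-requested. It carries a flag when it is colored. In case (i) this flag was placed in $I$, because $I$ begins at the start. In case (ii) it was placed after $t_v$, since flags on out-arcs of $v$ are removed at $t_v$. Placing it caused a visit to $v$ through $e$ during $I$. Visits through different arcs are different, and they differ from the visits that start a move of Alice. So all the visits we assigned are distinct, and the bound follows. In case (i), $S(v)=\emptyset$ before $t_v$, so no arc is tail-requested by $v$ in any move of $I$. $\square$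

## Early fills and late ripening

The next lemma gives three things: while $A(v)$ is unfinished, $v$ is not much more than half colored; when $z$ ripens, $A(z)$ and $B^-(z)$ are finished and $z$ is noticeably more than half colored; and Alice gets a fair share of each $A^+(u)$. The gap between $3.4\alpha$ and $7.9\alpha$ is the reason for having $B$.

**Lemma 2.**
(a) If $A(v)$ has an uncolored arc at time $T$, then at time $T$ the vertex $v$ is not ripe and $|C(v)|\le\frac\Delta2+3.4\alpha\Delta$. Consequently $|L|\ge\frac\Delta2$ in the color rule.
(b) If $z$ is ripe, then at time $t_z$ all arcs of $A(z)\cup B^-(z)$ are colored, and $|C(z)|\ge\frac\Delta2+7.9\alpha\Delta$.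
(c) Let $m_u$ be the number of $A$-fills of arcs of $A^+(u)$. Always $m_u\le1.1\alpha\Delta$. If $u$ is heavy and $A^+(u)$ is completely colored, then $m_u\ge0.4\alpha\Delta$.

**Proof of (a).** *We count visits while $A(v)$ is unfinished.* Up to time $T$ the vertex $v$ was never idle, so no free coloring has occurred. Let $T_0=t_v$ if $v$ is ripe at time $T$, and $T_0=T$ otherwise. Every visit to $v$ up to $T_0$ colored an arc of $A(v)$ in item 1, and one arc of $A(v)$ is still uncolored, so there were at most $|A(v)|-1$ visits. By Lemma 1(i) and (3), the number of out-arcs of $v$ colored at time $T_0$ is at most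
$$(|A(v)|-1)+|A^+(v)|+1\le2.2\alpha\Delta+1.1\alpha\Delta=3.3\alpha\Delta .$$
If $T_0=t_v$, then $v$ is heavy and by (2) at least $0.49\Delta-0.033\Delta>\alpha\Delta$ of its out-arcs are uncolored at $t_v$, contradicting the definition of $t_v$. So $v$ is not ripe, $T_0=T$, and even if all in-arcs are colored,
$$|C(v)|\le\tfrac{\Delta+1}2+3.3\alpha\Delta\le\tfrac\Delta2+3.4\alpha\Delta .$$
In the color rule the uncolored arc $u\to y$ lies in $A(u)\cap A(y)$, so both $u$ and $y$ satisfy this bound, and $|L|\ge k-\Delta-6.8\alpha\Delta>(1-\frac{\epsilon_1}2-0.068)\Delta-1\ge\frac\Delta2$.

**Proof of (b).** *We show that $z$ received too many visits before ripening to leave $B^-(z)$ unfinished.* By (a) with $T=t_z$, all of $A(z)$ is colored at $t_z$. If a free coloring occurred up to time $t_z$, all vertices were idle just before it. Since $z$ is heavy, $B^-(z)\subseteq Q(z)$, so $B^-(z)$ was already colored.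

Now suppose there was no free coloring up to $t_z$. At time $t_z$ at least $d^+(z)-\alpha\Delta$ out-arcs of $z$ are colored, so by Lemma 1(i) the number of visits to $z$ up to $t_z$ is at least
$$(d^+(z)-\alpha\Delta)-|A^+(z)|-1\ge0.49\Delta-0.01\Delta-0.011\Delta-1\ge0.46\Delta .$$
Suppose some arc of $B^-(z)$ is uncolored at $t_z$. Then no visit so far found $z$ idle. Since $S(z)=\emptyset$ before $t_z$, we had $Q(z)=B^-(z)$, so each visit to $z$ colored an arc of $A(z)$, or flagged an arc of $B^-(z)$, or colored an arc of $B^-(z)$. An arc $w\to z$ is flagged at most twice, because flags on out-arcs of $w$ are removed only once. So there were at most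
$$|A(z)|+2|B^-(z)|+|B^-(z)|\le0.022\Delta+0.33\Delta<0.46\Delta$$
visits, a contradiction. Hence $B^-(z)$ is colored at $t_z$. Counting the colored out-arcs and the in-arcs in $B^-(z)$ at time $t_z$, and using (2) and (3),
$$|C(z)|\ge d^+(z)-\alpha\Delta+|B^-(z)|\ge\tfrac{(1-\epsilon_1)\Delta-1}2-\alpha\Delta+9\alpha\Delta\ge\tfrac\Delta2+7.9\alpha\Delta,$$
the last step because $0.1\alpha\Delta=0.001\Delta\ge\frac{\epsilon_1\Delta+1}2$.

**Proof of (c).** *We show that Alice fills about every second arc of $A^+(u)$.* The upper bound is $m_u\le|A^+(u)|$ and (3). For the lower bound, note first that Alice colors arcs of $A$ only through $A$-fills. Indeed requested arcs lie in $B$ or in some $S(z)$. We have $A\cap B=\emptyset$. Arcs of $S(z)$ are incident with $z$ and uncolored at $t_z$, while $A(z)$ is colored at $t_z$ by (b), so $S(z)\cap A=\emptyset$. Free colorings happen only when all vertices are idle, and then all of $A$ is colored.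

Whenever Bob colors an arc of $A^+(u)$ and uncolored arcs of $A^+(u)$ remain, Alice's reply VISIT($u$) stops in item 1 with an $A$-fill of an arc of $A^+(u)$, because arcs of $A^+(u)$ are preferred. So when $A^+(u)$ is completely colored, Bob has colored at most $m_u+1$ of its arcs, whence $|A^+(u)|\le2m_u+1$. For heavy $u$ this gives $m_u\ge\frac{|A^+(u)|-1}2\ge\frac{0.9\alpha\Delta-1}2\ge0.4\alpha\Delta$. $\square$

## Inner products under the color rule

Now we check that the rule achieves near-orthogonality.

**Lemma 3.** (a) $-1\le f_u(c)\le1$ for all $u,c$, and $\|f_u\|_2^2\le2.2\alpha\Delta$.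
(b) For $u'\in W(u)$, always $\langle f_u,f_{u'}\rangle\le\frac{\alpha^4\Delta}8$.

**Proof of (a).** *We bound entries and then the norm.* A color occurs at most once at $u$, so at most one $c_i$ equals $c$, and $f_u(c)\le1$. Since $|L_i|\ge\frac\Delta2$, each summand contributes at least $-\frac2\Delta$ to the entry at $c$, so $f_u(c)\ge-\frac{2m_u}\Delta\ge-2.2\alpha\ge-1$ by Lemma 2(c). Each summand has $\ell_1$-norm at most $2$. Hence $\|f_u\|_2^2\le\|f_u\|_\infty\|f_u\|_1\le\|f_u\|_1\le2m_u\le2.2\alpha\Delta$.

**Proof of (b), growth of the potential.** *We compare Alice's choice with a random one.* Consider an $A$-fill of an arc of $A^+(u)$. If $c$ were uniform in $L$, then for each $u'\in W(u)$ the increment (4) would be $Y-\mathbb EY$ with $Y=f_{u'}(c)$, which lies in $[-1,1]$ by (a), an interval of length $2$. By Hoeffding's lemma,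
$$\mathbb E\,e^{\lambda(X_{u,u'}+Y-\mathbb EY)}\le e^{\lambda^2/2}e^{\lambda X_{u,u'}} .$$
Summing over $u'\in W(u)$, the average over $c\in L$ of the new $P_u$ is at most $e^{\lambda^2/2}$ times the old one. Alice's choice minimizes the new $P_u$, so it is at most this average. Only $A$-fills of $A^+(u)$ change $P_u$, and initially $P_u=|W(u)|\le\Delta^2$. Therefore always
$$P_u\le\Delta^2e^{\lambda^2m_u/2} .$$
A single term satisfies $e^{\lambda X_{u,u'}}\le P_u$. Taking logarithms and using (1), $m_u\le\Delta$ and $\lambda=\frac{\alpha^4}{16}$,
$$X_{u,u'}\le\frac{2\ln\Delta}\lambda+\frac{\lambda m_u}2\le\frac{\alpha^4\Delta}{32}+\frac{\alpha^4\Delta}{32}=\frac{\alpha^4\Delta}{16}.$$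

**Proof of (b), from $X$ to inner products.** *We split the inner product by which fill came later.* Write $\langle f_u,f_{u'}\rangle=\sum_{i,j}\langle d_i,d'_j\rangle$, where $d_i$ and $d'_j$ are the summands of $f_u$ and $f_{u'}$, and attribute each pair $(i,j)$ to the later of the two $A$-fills. Since
$$\Bigl\langle\mathbf 1_c-\tfrac1{|L|}\mathbf 1_L,\,g\Bigr\rangle=g(c)-\tfrac1{|L|}\sum_{b\in L}g(b),$$
the pairs attributed to a fill at $u$ contribute together exactly its increment of $X_{u,u'}$, and those attributed to a fill at $u'$ its increment of $X_{u',u}$. So $\langle f_u,f_{u'}\rangle=X_{u,u'}+X_{u',u}\le\frac{\alpha^4\Delta}8$. $\square$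

## A ripe vertex has few endangered neighbors

This is the step at which the plain rescue plan was stuck.

**Lemma 4.** For every ripe $z$: $|U(z)|\le18\alpha^{-3}$, hence $|S(z)|\le18\alpha^{-3}\kappa\Delta=0.0018\,\Delta$.

*Proof.* Consider the position at time $t_z$ and let $C=C(z)$ at that time.

**Step 1: each endangered neighbor has a very negative correlation with $C$.** Let $u\in U(z)$. Since $u$ ripened before $t_z$, all of $A(u)$ is colored by Lemma 2(b), and $u$ is heavy, so $m_u\ge0.4\alpha\Delta$ by Lemma 2(c). Consider the $i$-th $A$-fill of $A^+(u)$, on an arc $u\to y_i$, and let $C_i(\cdot)$ denote the color sets just before it, so that $L_i=[k]\setminus(C_i(u)\cup C_i(y_i))$. We have three bounds: $|C|\ge\frac\Delta2+7.9\alpha\Delta$ by Lemma 2(b); $|C_i(u)\cap C|\le|C(u)\cap C|\le\epsilon_1\Delta$, since $C_i(u)\subseteq C(u)$ and $u\in U(z)$; and $|C_i(y_i)|\le\frac\Delta2+3.4\alpha\Delta$ by Lemma 2(a), since $u\to y_i\in A(y_i)$ was uncolored. Hence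
$$|L_i\cap C|\ge|C|-|C_i(u)\cap C|-|C_i(y_i)|\ge(7.9\alpha-\epsilon_1-3.4\alpha)\Delta\ge4\alpha\Delta,$$
and as $|L_i|\le k\le2\Delta$, we get $|L_i\cap C|/|L_i|\ge2\alpha$. So Alice could have hit $C$ each time with a fair proportion of her colors. But the colors $c_i$ are distinct elements of $C(u)$, so at most $\epsilon_1\Delta$ of them lie in $C$. Therefore
$$\langle f_u,\mathbf 1_C\rangle=\#\{i:c_i\in C\}-\sum_i\frac{|L_i\cap C|}{|L_i|}\le\epsilon_1\Delta-2\alpha m_u\le0.1\alpha^2\Delta-0.8\alpha^2\Delta\le-\frac{\alpha^2}2\Delta .$$

**Step 2: near-orthogonality bounds the number of such neighbors.** Let $s'=|U(z)|$. Any two distinct vertices of $U(z)$ have the common neighbor $z$, so Lemma 3(b) applies to them. By Cauchy–Schwarz, Lemma 3 and $|C|\le\Delta$,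
$$\Bigl(\frac{s'\alpha^2\Delta}2\Bigr)^2\le\Bigl\langle\sum_{u\in U(z)}f_u,\mathbf 1_C\Bigr\rangle^2\le\Delta\Bigl\|\sum_{u\in U(z)}f_u\Bigr\|_2^2\le\Delta\Bigl(2.2\alpha\Delta\,s'+\frac{\alpha^4\Delta}8s'^2\Bigr).$$
If $s'>0$, dividing by $s'\Delta^2$ gives $\frac{s'\alpha^4}4\le2.2\alpha+\frac{s'\alpha^4}8$, so $\frac{s'\alpha^4}8\le2.2\alpha$, that is, $s'\le17.6\,\alpha^{-3}$.

**Step 3: from vertices to arcs.** Each $u\in U(z)$ is joined to $z$ by at most $\kappa\Delta$ arcs, so $|S(z)|\le18\cdot10^6\cdot10^{-10}\Delta=0.0018\,\Delta$. $\square$

## No uncolored edge runs low on colors

We finish the proof of Theorem 2 by combining the few endangered arcs with the count of out-arcs after ripening. Suppose that at some time an uncolored edge has at most $\frac{\epsilon_1}2\Delta$ available colors. Let $T$ be the first such time. It is not the start, where all $k>\frac{\epsilon_1}2\Delta$ colors are available. Let $e$ be such an edge at time $T$, with ends $u,z$. Before $T$ every uncolored edge had an available color, so Alice could follow her strategy, and the lemmas apply up to time $T$.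

**Step 1: both ends are ripe.** The purpose is to place $e$ in one of the sets $S$. At time $T$ we have $|C(u)\cup C(z)|\ge k-\frac{\epsilon_1}2\Delta$ and $|C(u)|,|C(z)|\le\Delta-1$. With $k>(2-\frac{\epsilon_1}2)\Delta-1$,
$$|C(u)|,|C(z)|\ge k-\tfrac{\epsilon_1}2\Delta-(\Delta-1)>(1-\epsilon_1)\Delta,\qquad|C(u)\cap C(z)|\le2\Delta-2-k+\tfrac{\epsilon_1}2\Delta<\epsilon_1\Delta .$$
So $u$ and $z$ are heavy, and each has fewer than $\epsilon_1\Delta<\alpha\Delta$ uncolored edges. Hence both are ripe at time $T$. By symmetry let $t_u<t_z\le T$.

**Step 2: $e\in S(z)$.** At time $t_z$ the edge $e$ was uncolored. The set $C(u)\cap C(z)$ only grows with time, so it had at most $\epsilon_1\Delta$ elements at time $t_z$. Together with $t_u<t_z$ this is the definition of $e\in S(z)$.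

**Step 3: few out-arcs of $z$ are colored after $t_z$.** Throughout $(t_z,T]$ the arc $e\in Q(z)$ is uncolored, so $z$ is never idle and no free coloring occurs. By Lemma 2(b), $A(z)$ and $B^-(z)$ are completely colored from $t_z$ on. So every visit to $z$ during $(t_z,T]$ either flags an in-arc $u'\to z$ of $S(z)$ or colors an arc of $S(z)$. In the first case $u'\in U(z)$ ripened before $t_z$, so a flag on $u'\to z$ is never removed after $t_z$, and this arc is flagged at most once after $t_z$. Thus there are at most $2|S(z)|$ visits to $z$ in $(t_z,T]$. There are no $A$-fills of $A^+(z)$ in this period, and at most $|S(z)|$ arcs tail-requested by $z$ are colored. By Lemma 1(ii), at most $3|S(z)|+1$ out-arcs of $z$ are colored in $(t_z,T]$.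

**Step 4: many out-arcs of $z$ are colored after $t_z$.** Just before the ripening move more than $\alpha\Delta$ out-arcs of $z$ were uncolored, and that move colored one. So more than $\alpha\Delta-1$ were uncolored at time $t_z$, while fewer than $\epsilon_1\Delta$ are uncolored at time $T$. Hence more than $(\alpha-\epsilon_1)\Delta-1$ out-arcs of $z$ were colored in $(t_z,T]$.

**Step 5: contradiction.** Steps 3 and 4 and Lemma 4 give
$$0.00999\,\Delta-1=(\alpha-\epsilon_1)\Delta-1<3|S(z)|+1\le0.0054\,\Delta+1,$$
which is false for $\Delta\ge10^{21}$. (If $t_z=T$, the period is empty, and Step 4 alone is already absurd.)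

So every uncolored edge always has more than $\frac{\epsilon_1}2\Delta=5\cdot10^{-6}\Delta$ available colors. In particular no edge ever dies. Alice colors an edge in each of her moves, so all edges get colored even if Bob passes. Nothing in the argument depended on who starts or on Bob not passing. Finally, an integer $k\ge\lfloor(2-5\cdot10^{-6})\Delta\rfloor$ satisfies $k>(2-5\cdot10^{-6})\Delta-1$, so Alice wins for all such $k\le2\Delta$ by what we proved, and for $k\ge2\Delta-1$ trivially. This proves Theorem 2 and with it Theorem 1: Conjecture 1 is true, with $\epsilon=10^{-21}$, and with $\epsilon=5\cdot10^{-6}$ once $\Delta\ge10^{21}$. $\blacksquare$
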